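
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Universal solenoids and commensurability of 3-manifolds}


\begin{abstract}
The universal solenoid $\hat X$ of a compact connected space $X$ is the inverse limit of all its finite covers. Spaces with a common finite cover have homeomorphic solenoids. We prove the converse for compact connected $3$-manifolds, orientable or not, with or without boundary: if $\hat X_1$ and $\hat X_2$ are homeomorphic, then $X_1$ and $X_2$ have a common finite cover. It suffices that the pairs $(\hat X_i,\partial\hat X_i)$ are homotopy equivalent, where $\partial \hat X_i$ is the part of the solenoid lying over $\partial X_i$. We also show that, for compact connected CW complexes, the solenoids are homotopy equivalent exactly when some finite covers are, and that for $3$-manifolds with boundary a homotopy equivalence of solenoids that ignores the boundary does not suffice.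
\end{abstract}

\section{The question and the answer}

\subsection*{Solenoids}
Let $X$ be a compact connected CW complex with universal cover $\tilde X$. Every finite-index subgroup $N<\pi_1(X)$ gives a finite-sheeted cover $\tilde X/N$ of $X$, and whenever $N\le N'$ there is a covering map $\tilde X/N\to\tilde X/N'$. The \emph{universal solenoid} of $X$ is
\[
\hat X=\varprojlim_{[\pi_1(X):N]<\infty}\tilde X/N ,
\]
with its projection $\hat p:\hat X\to X$. Equivalently, it is the closure of the diagonal image of $\tilde X$ in $\prod_N\tilde X/N$. Compact $3$-manifolds are triangulable (Moise), so they have universal solenoids. Throughout, a \emph{finite cover} is a non-empty connected finite-sheeted covering space. Two spaces are \emph{commensurable} if they have a common finite cover.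

Locally $\hat X$ is simple. Let $U\subset X$ be a simply connected, locally path connected open set, such as a ball or half-ball in a manifold. Every cover of $X$ is trivial over $U$, and a lift of $U$ to $\tilde X$ trivializes all the covers $\tilde X/N$ over $U$ compatibly. So
\begin{equation}\label{eq:local}
\hat p^{-1}(U)\cong U\times C,\qquad C=\varprojlim \pi_1(X)/N ,
\end{equation}
where $\pi_1(X)/N$ is the set of cosets. As an inverse limit of finite sets, $C$ is compact and totally disconnected. If $\pi_1(X)$ is finite, then $\hat X=\tilde X$. If $X$ is a circle, then $\hat X=\varprojlim\mathbb R/n\mathbb Z$.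

The following fact is known.

\begin{proposition}\label{prop:known}
If $X_1$ and $X_2$ are commensurable, then $\hat X_1$ and $\hat X_2$ are homeomorphic.
\end{proposition}
\begin{proof}
Let $X'\to X$ be a finite cover. The finite-index subgroups of $\pi_1(X')\le\pi_1(X)$ have finite index in $\pi_1(X)$. They are cofinal among the finite-index subgroups of $\pi_1(X)$, because each $N$ contains $N\cap\pi_1(X')$. Hence $\hat X'\cong\hat X$. Apply this to a common finite cover of $X_1$ and $X_2$.
\end{proof}

In \cite{C} the problem is posed whether the converse holds for $3$-manifolds. When both fundamental groups are finite it does, trivially: $\hat X_1\cong\hat X_2$ says that the universal covers, which are finite covers, are homeomorphic. In general there are two obstacles.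

First, a homeomorphism $\hat X_1\to\hat X_2$ need not respect the projections to $X_1$ and $X_2$, so one must recover from it some relation between finite covers. A natural guess is that, by compactness, the homeomorphism is visible up to homotopy at a finite level. This turns out to be right for all compact connected CW complexes.

Second, what appears at the finite level is only a homotopy equivalence, and homotopy data do not always determine a $3$-manifold. The fundamental group does not see the boundary (Proposition~\ref{prop:C}). It also does not see the orientations of summands: if $P$ is a closed oriented irreducible manifold, not $S^3$, without orientation-reversing self-homeomorphism, then $P\# P$ and $P\#(-P)$ have isomorphic fundamental groups, but they are not homeomorphic, since by uniqueness of the oriented prime decomposition a homeomorphism of either orientation character would give $P\cong -P$. Nevertheless, the answer is yes.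

\subsection*{Results}
For a compact manifold $X$ put $\partial\hat X:=\hat p^{-1}(\partial X)$. A map or homotopy of pairs keeps the second space in the second space at all times. A \emph{strong equivalence of pairs} $(X,X')\to(Y,Y')$ is a map of pairs that restricts to homotopy equivalences $X\to Y$ and $X'\to Y'$. Every homotopy equivalence of pairs is one.

\begin{theorem}\label{thm:A}
For compact connected $3$-manifolds $X_1,X_2$ the following are equivalent.
\begin{enumerate}
\item[(1)] $X_1$ and $X_2$ are commensurable.
\item[(2)] $\hat X_1$ and $\hat X_2$ are homeomorphic.
\item[(3)] $(\hat X_1,\partial\hat X_1)$ and $(\hat X_2,\partial\hat X_2)$ are homotopy equivalent as pairs. (For closed manifolds: $\hat X_1\simeq\hat X_2$.)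
\item[(4)] There are finite covers $X_i'\to X_i$ and a strong equivalence of pairs $(X_1',\partial X_1')\to(X_2',\partial X_2')$.
\end{enumerate}
In particular, compact connected $3$-manifolds with homeomorphic universal solenoids are commensurable.
\end{theorem}

\begin{theorem}\label{thm:B}
For compact connected CW complexes $X_1,X_2$ we have $\hat X_1\simeq\hat X_2$ if and only if some finite covers of $X_1$ and $X_2$ are homotopy equivalent. In particular, if $\hat X_1\cong\hat X_2$, then $\pi_1(X_1)$ and $\pi_1(X_2)$ are abstractly commensurable, i.e.\ have isomorphic finite-index subgroups.
\end{theorem}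

\begin{proposition}\label{prop:C}
There are compact orientable $3$-manifolds with $\hat M_1\simeq\hat M_2$ that are not commensurable. So the boundary cannot be dropped from Theorem~\ref{thm:A}(3).
\end{proposition}

\subsection*{Plan}
Proposition~\ref{prop:known} is (1)$\Rightarrow$(2). For (2)$\Rightarrow$(3), the local structure \eqref{eq:local} and invariance of domain show that a homeomorphism preserves $\partial\hat X$ (Section~\ref{sec:boundary}). For (3)$\Rightarrow$(4), maps from $\hat X$ to compact manifolds factor up to homotopy through finite covers, and three such factorizations produce a strong equivalence (Section~\ref{sec:finite}). Neither argument depends on the dimension being~$3$. The step (4)$\Rightarrow$(1) does. After passing to further finite covers (Section~\ref{sec:reduction}) it becomes a rigidity statement, proved in Sections~\ref{sec:discs}--\ref{sec:reassembly} with the tools collected in Section~\ref{sec:tools}: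

\begin{theorem}\label{thm:rigid}
Let $M,N$ be compact connected orientable $3$-manifolds with torsion-free fundamental groups, and let $f:(M,\partial M)\to(N,\partial N)$ be a strong equivalence of pairs. Then $M\cong N$.
\end{theorem}

Theorem~\ref{thm:rigid} is proved by cutting $M$ and $N$ along discs and spheres into pieces to which classical rigidity theorems apply. We never deform $f$ so that it respects the cuts. After a homotopy, $f$ restricts to a homeomorphism $\partial M\to\partial N$, and we use three things that it carries: this homeomorphism, the compatible isomorphism $\pi_1(M)\to\pi_1(N)$, and the image of the fundamental class. The first tells us where to cut $N$ along discs, the second matches the pieces, and the third fixes the orientations of the closed pieces, which removes the $P\#(-P)$ ambiguity.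

\section{Homeomorphisms preserve the boundary of the solenoid}\label{sec:boundary}

\begin{lemma}\label{lem:boundary}
Let $X_1,X_2$ be compact connected $3$-manifolds and let $\Phi:\hat X_1\to\hat X_2$ be a homeomorphism. Then $\Phi(\partial\hat X_1)=\partial\hat X_2$. Hence \textup{(2)$\Rightarrow$(3)} in Theorem~\ref{thm:A}.
\end{lemma}
\begin{proof}
Suppose $x\notin\partial\hat X_1$ but $\Phi(x)\in\partial\hat X_2$. By \eqref{eq:local} the point $\Phi(x)$ has an open neighborhood $U'\times C'$ in which $U'$ is an open half-ball in $\mathbb R^2\times[0,\infty)$, $C'$ is totally disconnected, and $\partial\hat X_2$ corresponds to $(U'\cap(\mathbb R^2\times 0))\times C'$. Again by \eqref{eq:local} and by continuity, $x$ has a neighborhood $U\times C$, with $U$ an open $3$-ball in the interior of $X_1$ and $C$ an open subset of the fiber, such that $\Phi(U\times C)\subset U'\times C'$. Let $U\times\{c\}$ be the slice through $x$. It is connected, so $\Phi$ maps it into one slice $U'\times\{c'\}$. This map $U\to U'\subset\mathbb R^3$ is continuous and injective, so by invariance of domain its image is open in $\mathbb R^3$. Being contained in $\mathbb R^2\times[0,\infty)$, the image misses $\mathbb R^2\times0$.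 But it contains the point given by $\Phi(x)$, a contradiction. So $\Phi^{-1}(\partial\hat X_2)\subset\partial\hat X_1$, and the same argument for $\Phi^{-1}$ gives the other inclusion.
\end{proof}

\section{From the solenoid to finite covers}\label{sec:finite}

\subsection*{The circle}
The mechanism is visible on the smallest example.

\begin{example}\label{ex:circle}
Put $C_n=\mathbb R/n\mathbb Z$, so that $C_n\to C_1$ is the $n$-fold cover of the circle $C_1$ and $\hat C_1=\varprojlim C_n$, with projections $\alpha_n$. The homeomorphisms $C_{2n}\to C_n$, $x\mapsto x/2$, are compatible, and the indices $2n$ are cofinal, so they induce a homeomorphism $\Phi:\hat C_1\to\hat C_1$. Its inverse $\Psi$ is induced by $C_n\to C_{2n}$, $x\mapsto2x$.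

The homeomorphism $\Phi$ is not induced by a self-map of $C_1$, even up to homotopy. Indeed, \v Cech cohomology turns the inverse limit into a direct limit, so $\check H^1(\hat C_1)=\varinjlim H^1(C_n)=\mathbb Q$, with the generator of $H^1(C_n)$ equal to $1/n$. We have $\alpha_1\Phi=f\alpha_2$ with $f:C_2\to C_1$, $f(x)=x/2$, so $\alpha_1\Phi$ pulls the generator of $H^1(C_1)$ back to $1/2$, whereas $d\,\alpha_1$, for a map $d:C_1\to C_1$, pulls it back to the integer $\deg d$.

But $\Phi$ is visible one level up. With $g:C_1\to C_1$ and $e:C_1\to C_2$ both given by $x\mapsto2x$ we have
\[
\alpha_1\Psi=g\alpha_1,\qquad \alpha_1\Phi=f\alpha_2,\qquad \alpha_2\Psi=e\alpha_1 ,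
\]
and $gf:C_2\to C_1$ is the covering map, while $fe=\mathrm{id}$. The map $f$, squeezed between $g$ and $e$, is an equivalence between finite covers.
\end{example}

In general the three factorizations exist only up to homotopy, and the compositions $gf$ and $fe$ will be homotopic to covering maps. This is what the next lemma provides.

\subsection*{Factoring through a finite level}
Recall that a metrizable space $P$ is an \emph{ANR} if every map into $P$ from a closed subset of a metrizable space $Z$ extends to a neighborhood of that subset in $Z$. Finite CW complexes and compact manifolds are ANRs. Every compact metrizable space embeds in the Hilbert cube $\mathcal Q=[0,1]^{\mathbb N}$.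

\begin{lemma}\label{lem:factor}
Let $(A_n)_{n\ge0}$ be an inverse sequence of compact metrizable spaces with bonding maps $p_{mn}:A_m\to A_n$, limit $A$ and projections $\alpha_n:A\to A_n$. Let $A_0'\subset A_0$ be closed, with preimages $A_n'\subset A_n$ and $A'\subset A$. Let $P$ be a compact ANR and $P'\subset P$ a closed ANR.
\begin{enumerate}
\item[(a)] Every map of pairs $F:(A,A')\to(P,P')$ is homotopic, as a map of pairs, to $f\alpha_m$ for some $m$ and some $f:(A_m,A_m')\to(P,P')$. 
\item[(b)] If $f,g:(A_n,A_n')\to(P,P')$ satisfy $f\alpha_n\simeq g\alpha_n$ as maps of pairs, then $fp_{qn}\simeq gp_{qn}$ as maps of pairs for some $q\ge n$.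
\end{enumerate}
\end{lemma}
\begin{proof}
The limit $A$ does not sit inside the spaces $A_n$. We therefore thicken $A_n$ to a compactum $T_n$ that contains $A$. Embed each $A_j$ in $\mathcal Q$. Let $T_n\subset \mathcal Q^\infty$ be the set of sequences $(x_0,x_1,\dots)$ with $x_n\in A_n$, $x_j=p_{nj}(x_n)$ for $j\le n$, and $x_j\in \mathcal Q$ arbitrary for $j>n$. Put
\[
T_n'=\{x\in T_n:x_0\in A_0'\}=\{x\in T_n:x_n\in A_n'\}.
\]
Then $T_0\supset T_1\supset\cdots$ and $T_0'\supset T_1'\supset\cdots$ are compact, $\bigcap T_n=A$, $\bigcap T_n'=A'$, and $A\cap T_n'=A'$. By compactness every neighborhood of $A$ in $T_0$ contains some $T_n$, every neighborhood of $A'$ in $T_0'$ contains some $T'_n$, and the same holds after taking products with $I=[0,1]$. Fix $*\in \mathcal Q$ and let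
\[
s_m:A_m\to T_m,\qquad s_m(x)=(p_{m0}x,\dots,p_{m,m-1}x,x,*,*,\dots),
\]
so $s_m(A_m')\subset T_m'$.

(a) As $P'$ is an ANR, $F|_{A'}$ extends to a neighborhood of $A'$ in $T_0'$, hence to a map $T_n'\to P'$ for some $n$. It agrees with $F$ on $A\cap T_n'=A'$. The resulting map $A\cup T_n'\to P$ on a closed subset of $T_n$ extends to a neighborhood in $T_n$. Restricting to $T_m$ for some $m\ge n$ we get $F_m:T_m\to P$ with $F_m|_A=F$ and $F_m(T_m')\subset P'$. Put $f=F_ms_m$. For $a\in A$ the points $a$ and $s_m\alpha_m(a)$ have the same first $m+1$ coordinates, so the straight segment between them, taken in the convex set $\mathcal Q^\infty$, lies in $T_m$, and in $T_m'$ if $a\in A'$. Applying $F_m$ along these segments gives $F\simeq f\alpha_m$ as maps of pairs.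

(b) Let $H:A\times I\to P$ be the homotopy. On $A'\times I\cup T_n'\times\partial I$ use $H$ on the first part and $f(x_n),g(x_n)$ at the two ends. These agree on $A'\times\partial I$, and the values are in $P'$. This map extends over a neighborhood in $T_n'\times I$, hence gives a map $T_m'\times I\to P'$ for some $m\ge n$. Together with $H$ and with $f(x_n),g(x_n)$ on $T_n\times\partial I$ it defines a map
\[
A\times I\,\cup\,T_n\times\partial I\,\cup\,T_m'\times I\to P .
\]
This map extends over a neighborhood in $T_n\times I$, hence over $T_q\times I$ for some $q\ge m$. Composing with $s_q\times\mathrm{id}$ gives a homotopy $A_q\times I\to P$ from $fp_{qn}$ to $gp_{qn}$ that maps $A'_q\times I$ into $P'$.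
\end{proof}

\begin{proposition}\label{prop:descend}
Let $X_1,X_2$ be compact connected triangulable manifolds of any dimension, or compact connected CW complexes with $\partial:=\emptyset$. Let $\Phi:(\hat X_1,\partial\hat X_1)\to(\hat X_2,\partial\hat X_2)$ be a homotopy equivalence of pairs. Then there are finite covers $X_i'\to X_i$ and a strong equivalence of pairs $(X_1',\partial X_1')\to(X_2',\partial X_2')$.
\end{proposition}
\begin{proof}
Let $\Psi$ be a homotopy inverse of $\Phi$. In this proof $\simeq$ means homotopic as maps of pairs.

\emph{Towers.} A finitely generated group has finitely many subgroups of each finite index. The intersections of all subgroups of index $\le n+1$, for $n=0,1,\dots$, therefore give cofinal towers of finite covers $A_0\leftarrow A_1\leftarrow\cdots$ of $X_1=A_0$ and $B_0\leftarrow B_1\leftarrow\cdots$ of $X_2=B_0$, with $\hat X_1=\varprojlim A_n$, $\hat X_2=\varprojlim B_n$ and projections $\alpha_n,\beta_n$. All $A_n,B_n,\partial A_n,\partial B_n$ are compact ANRs, and the boundaries are the preimages of $\partial A_0,\partial B_0$, so Lemma~\ref{lem:factor} applies.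

\emph{Three factorizations.} By Lemma~\ref{lem:factor}(a) there are $k$ and $g:B_k\to A_0$ with $g\beta_k\simeq\alpha_0\Psi$. Next, there are $n$ and $f:A_n\to B_k$ with $f\alpha_n\simeq\beta_k\Phi$. Let $p:A_n\to A_0$ be the covering. Then
\[
gf\alpha_n\simeq g\beta_k\Phi\simeq\alpha_0\Psi\Phi\simeq\alpha_0=p\,\alpha_n .
\]
By Lemma~\ref{lem:factor}(b), after enlarging $n$ and composing $f$ with the bonding map, $gf\simeq p$. Finally, there are $l\ge k$ and $e:B_l\to A_n$ with $e\beta_l\simeq\alpha_n\Psi$. With the covering $q:B_l\to B_k$ we get $fe\beta_l\simeq f\alpha_n\Psi\simeq\beta_k\Phi\Psi\simeq\beta_k=q\beta_l$. After enlarging $l$ and composing $e$ with the bonding map, $fe\simeq q$.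

\emph{Fundamental groups.} Free homotopies change induced maps only by conjugation or change of base point. As $gf\simeq p$ and $p_*$ is injective, $f_*$ is injective. As $fe\simeq q$, the image of $f_*$ contains a conjugate of the finite-index subgroup $q_*\pi_1(B_l)$, so it has finite index.

\emph{Universal covers.} Let $\tilde A$ and $\tilde B$ be the universal covers of $X_1$ and $X_2$, with $\partial\tilde A,\partial\tilde B$ the preimages of the boundaries (possibly disconnected and not simply connected). Choose lifts $\tilde e:\tilde B\to\tilde A$, $\tilde f:\tilde A\to\tilde B$, $\tilde g:\tilde B\to\tilde A$ of $e,f,g$. Lifting the homotopy $gf\simeq p$ shows that $\tilde g\tilde f$ is homotopic, as a map of pairs, to a lift of the universal covering $\tilde A\to A_0$, i.e.\ to a deck transformation. Likewise $\tilde f\tilde e$ is homotopic as a map of pairs to a deck transformation of $\tilde B$. So $\tilde f:\tilde A\to\tilde B$ and $\tilde f|:\partial\tilde A\to\partial\tilde B$ have left and right homotopy inverses. Both are homotopy equivalences.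

\emph{Descent.} The map $f$ itself need not be surjective on $\pi_1$, so we replace its target by a cover. Let $\Gamma=\pi_1(A_n)$ act on $\tilde A$. Then $\tilde f$ is equivariant with respect to the injection $\varphi=f_*:\Gamma\to\pi_1(B_k)$, whose image has finite index. Put $Y=\tilde B/\varphi(\Gamma)$, a finite cover of $B_k$, and let $f':(A_n,\partial A_n)\to(Y,\partial Y)$ be induced by $\tilde f$. It is an isomorphism on $\pi_1$, and on higher homotopy groups because $\tilde f$ is a homotopy equivalence. By Whitehead's theorem $f':A_n\to Y$ is a homotopy equivalence.

On the boundary, $\tilde f$ is bijective on components, so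
\[
\pi_0(\partial A_n)=\pi_0(\partial\tilde A)/\Gamma\to\pi_0(\partial\tilde B)/\varphi(\Gamma)=\pi_0(\partial Y)
\]
is bijective. Let $S$ be a component of $\partial A_n$, $\tilde S$ a component of $\partial\tilde A$ over it, $\Gamma_S\le\Gamma$ the stabilizer of $\tilde S$, and $\tilde S'$ the component of $\partial\tilde B$ containing $\tilde f(\tilde S)$. If $\varphi(\gamma)\tilde S'=\tilde S'$, then $\tilde f(\gamma\tilde S)\subset\tilde S'$, so $\gamma\tilde S=\tilde S$. Hence the stabilizer of $\tilde S'$ in $\varphi(\Gamma)$ is $\varphi(\Gamma_S)$, and $f'$ maps $S=\tilde S/\Gamma_S$ to $S'=\tilde S'/\varphi(\Gamma_S)$. The map $\tilde f:\tilde S\to\tilde S'$ is a homotopy equivalence, so $S\to S'$ is an isomorphism on $\pi_i$ for $i\ge2$. Comparing the exact sequences $1\to\pi_1(\tilde S)\to\pi_1(S)\to\Gamma_S\to1$ and $1\to\pi_1(\tilde S')\to\pi_1(S')\to\varphi(\Gamma_S)\to1$ shows that it is an isomorphism on $\pi_1$ as well. So $S\to S'$ is a homotopy equivalence. Take $X_1'=A_n$ and $X_2'=Y$.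
\end{proof}

This proves (3)$\Rightarrow$(4) in Theorem~\ref{thm:A}.

\subsection*{Homotopy equivalent solenoids}
For Theorem~\ref{thm:B} we also need that $X\mapsto\hat X$ preserves homotopy equivalences.

\begin{lemma}\label{lem:functor}
A homotopy equivalence $f:X\to Y$ of compact connected CW complexes induces a homotopy equivalence $\hat X\to\hat Y$.
\end{lemma}
\begin{proof}
Put $G=\pi_1(X)$, $G'=\pi_1(Y)$, let $f$ induce $\varphi:G\to G'$, and let $\tilde f:\tilde X\to\tilde Y$ be a $\varphi$-equivariant lift. It induces compatible maps $\tilde X/\varphi^{-1}(N)\to\tilde Y/N$ for all finite-index $N<G'$, hence a map $\hat f:\hat X\to\hat Y$.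

Let $g$ be a homotopy inverse of $f$. Lift the homotopy $\mathrm{id}\simeq gf$ to a homotopy $H_t$ of $\tilde X$ with $H_0=\mathrm{id}$. For $\gamma\in G$ the homotopy $\gamma H_t\gamma^{-1}$ is another lift starting at $\mathrm{id}$, so it equals $H_t$. Thus $H_t$ commutes with $G$. It ends at a lift of $gf$, which is $\tilde g\tilde f$ for a suitable lift $\tilde g$ of $g$. As $\tilde g\tilde f$ commutes with $G$ and $\varphi$ is an isomorphism, the lift $\tilde g$ is $\varphi^{-1}$-equivariant and induces $\hat g:\hat Y\to\hat X$. The homotopy $H_t$ descends compatibly to all $\tilde X/N$, so $\mathrm{id}\simeq\hat g\hat f$.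

Similarly, lift a homotopy $fg\simeq\mathrm{id}$ to one starting at $\tilde f\tilde g$. Since $\tilde f\tilde g$ commutes with $G'$, uniqueness of lifts shows that the whole homotopy does. So it ends at a deck transformation commuting with $G'$, which induces compatible homeomorphisms of all $\tilde Y/N$. Hence $\hat f\hat g$ is homotopic to a homeomorphism. So $\hat f$ has a left and a right homotopy inverse.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
``Only if'' is Proposition~\ref{prop:descend} with $\partial=\emptyset$. For ``if'', homotopy equivalent finite covers $X_i'$ of $X_i$ satisfy $\hat X_i\cong\hat X_i'$ by Proposition~\ref{prop:known}, and $\hat X_1'\simeq\hat X_2'$ by Lemma~\ref{lem:functor}. The last sentence of the theorem follows because homotopy equivalent finite covers have isomorphic fundamental groups.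
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $T^2$ be the torus and $\Sigma_2$ the closed orientable surface of genus $2$. Attach a $1$-handle to $T^2\times[0,1]$ so that the result is orientable: for $M_1$ with both feet on $T^2\times1$, for $M_2$ with one foot on each boundary component. Both manifolds are homotopy equivalent to $T^2\vee S^1$, so $\hat M_1\simeq\hat M_2$ by Lemma~\ref{lem:functor}. But $\partial M_1=T^2\sqcup\Sigma_2$ and $\partial M_2=\Sigma_2$. Every finite cover of $M_1$ has a torus boundary component, lying over $T^2\times0$, while every boundary component of a finite cover of $M_2$ covers $\Sigma_2$ and has negative Euler characteristic. So $M_1$ and $M_2$ are not commensurable (and, by Theorem~\ref{thm:A}, $\hat M_1\not\cong\hat M_2$).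
\end{proof}

\section{Tools from 3-manifold topology}\label{sec:tools}

From now on $3$-manifolds are triangulated (Moise), and surfaces, discs and spheres in them, as well as homeomorphisms of surfaces that we choose, are PL. A disc $D\subset M$ is \emph{properly embedded} if $D\cap\partial M=\partial D$. A component $F$ of $\partial M$ is \emph{$\pi_1$-injective} if $\pi_1(F)\to\pi_1(M)$ is injective. If $M$ is disconnected, $\pi_1(M)$ here means the fundamental group of the component containing $F$. $M$ is \emph{irreducible} if every embedded $2$-sphere bounds a ball. Two homomorphisms are \emph{conjugate} if they differ by an inner automorphism of the target. The manifold obtained from an orientable manifold $M$ by cutting along a system $\mathcal S$ of disjoint properly embedded discs or of spheres in the interior is written $M|\mathcal S$. Cutting a connected manifold along one disc or sphere exhibits its fundamental group as $A*B$ or $A*\mathbb Z$, where $A,B$ are the groups of the new components. So \emph{the components of $M|\mathcal S$ are $\pi_1$-injective in $M$.}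

We use the following standard facts.

\begin{itemize}
\item \emph{Loop theorem.} If a component $F$ of $\partial M$ is not $\pi_1$-injective, some properly embedded disc in $M$ has boundary in $F$ and not null-homotopic in $F$. \emph{Dehn's lemma.} An embedded closed curve in $\partial M$ that is null-homotopic in $M$ bounds a properly embedded disc. \emph{Sphere theorem.} If $M$ is orientable and irreducible, then $\pi_2(M)=0$.
\item \emph{Prime decomposition} (Kneser--Milnor). A compact connected oriented $3$-manifold without spherical boundary components is a connected sum of irreducible manifolds other than $S^3$ and copies of $S^1\times S^2$ (the empty sum being $S^3$).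
\item \emph{Kneser's conjecture} (\cite[Thm.~7.1]{H}). If $P$ is compact, each component of $\partial P$ is $\pi_1$-injective ($\partial P=\emptyset$ is allowed) and $\pi_1(P)\cong A*B$, then $P\cong P_A\#P_B$ with $\pi_1(P_A)\cong A$, $\pi_1(P_B)\cong B$.
\item \emph{Poincar\'e conjecture} (Perelman). A closed simply connected $3$-manifold is $S^3$. Hence a compact simply connected $3$-manifold with boundary a single sphere is a ball.
\item \emph{Surfaces.} A homotopy equivalence between closed orientable surfaces is homotopic to a homeomorphism. Homotopic homeomorphisms between closed orientable surfaces are isotopic.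
\item \emph{Free products.} Let $G=G_1*\dots*G_k*(\text{free})$. (K1) Every element of finite order is conjugate into some $G_i$. (K2) If $gG_ig^{-1}\cap G_j\ne1$, then $i=j$ and $g\in G_i$. (K3) If all $G_i$ are nontrivial, freely indecomposable and not infinite cyclic, and $G=G_1'*\dots*G_l'*(\text{free})$ is another such decomposition, then $k=l$ and, after reindexing, $G_i'$ is conjugate to $G_i$.
\end{itemize}

\begin{lemma}\label{lem:aspherical}
Let $P$ be a compact connected orientable irreducible $3$-manifold with infinite fundamental group. Then $P$ is aspherical and $\pi_1(P)$ is torsion-free.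
\end{lemma}
\begin{proof}
By the sphere theorem $\pi_2(P)=0$, and $\tilde P$ is noncompact, so $H_3(\tilde P)=0$. By Hurewicz and Whitehead $\tilde P$ is contractible. A group with a finite-dimensional classifying space has no torsion, because nontrivial finite cyclic groups have nonzero cohomology in infinitely many degrees.
\end{proof}

Two rigidity theorems enter, one for pieces with boundary and one for closed pieces.

\begin{itemize}
\item[(W)] (Waldhausen \cite[Thm.~6.1]{W}; \cite[Thm.~13.6]{H}.) Let $P,Q$ be compact connected orientable irreducible $3$-manifolds with nonempty boundary, all of whose boundary components have positive genus and are $\pi_1$-injective. Let $f:(P,\partial P)\to(Q,\partial Q)$ induce an isomorphism $\pi_1(P)\to\pi_1(Q)$ and be $\pi_1$-injective on each boundary component. Then $f$ is homotopic through maps of pairs either to a covering map, or to a map into $\partial Q$ (and then $P$ is an $I$-bundle).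
\item[(R)] (Waldhausen, Mostow, Scott, Perelman; see \cite[Thm.~2.1.2]{AFW}.) Every isomorphism between fundamental groups of closed orientable aspherical irreducible $3$-manifolds is induced, up to conjugation, by a homeomorphism.
\end{itemize}

\section{Reduction to the rigidity theorem}\label{sec:reduction}

We now deduce (4)$\Rightarrow$(1) from Theorem~\ref{thm:rigid}. The theorem asks for torsion-free groups because (R) is of no use for summands with finite fundamental group. A finite cover removes them.

\begin{lemma}\label{lem:torsionfree}
The fundamental group of a compact connected $3$-manifold has a torsion-free subgroup of finite index.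
\end{lemma}
\begin{proof}
Pass to an orientable finite cover $W$, and fill its spherical boundary components with balls, which does not change $\pi_1(W)$. By prime decomposition and Lemma~\ref{lem:aspherical}, $\pi_1(W)$ is a free product of finite groups $L_1,\dots,L_r$ (from the irreducible summands with finite group) and torsion-free groups. Consider the homomorphism
\[
\pi_1(W)\to L_1\times\dots\times L_r
\]
that is the $i$-th inclusion on $L_i$ and trivial on the torsion-free factors. Its kernel has finite index. It is normal and meets each $L_i$, hence each conjugate of $L_i$, trivially. By (K1) it is torsion-free.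
\end{proof}

\begin{proof}[Proof of \textup{(4)$\Rightarrow$(1)}, assuming Theorem~\ref{thm:rigid}]
Let $f:(X_1',\partial X_1')\to(X_2',\partial X_2')$ be a strong equivalence as in (4). Intersect a torsion-free finite-index subgroup of $\pi_1(X_1')$ with the orientation subgroup of $X_1'$ and with the $f_*$-preimage of the orientation subgroup of $X_2'$. Call the result $K$. Let $M\to X_1'$ and $N\to X_2'$ be the finite covers corresponding to $K$ and $f_*(K)$. They are orientable with torsion-free group. As $f_*$ is an isomorphism, $M$ is the pullback of $N\to X_2'$ along $f$, and $\partial M$ is the pullback of $\partial N\to\partial X_2'$ along $f|_{\partial X_1'}$. The pullback of a covering along a homotopy equivalence maps to that covering by a homotopy equivalence. So the lift $(M,\partial M)\to(N,\partial N)$ of $f$ is a strong equivalence. By Theorem~\ref{thm:rigid}, $M\cong N$ is a common finite cover of $X_1$ and $X_2$.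
\end{proof}

\section{Cutting along discs}\label{sec:discs}

For the rest of the paper $M,N,f$ are as in Theorem~\ref{thm:rigid}.

\subsection*{Normalization}
The map $f|_{\partial M}$ is a homotopy equivalence of closed orientable surfaces, hence homotopic to a homeomorphism $h:\partial M\to\partial N$. By homotopy extension we may assume $f|_{\partial M}=h$. By the five lemma $f_*:H_3(M,\partial M)\to H_3(N,\partial N)$ is an isomorphism. Orient $M$, and orient $N$ so that $f_*[M]=[N]$. Taking boundaries shows that $h$ preserves the boundary orientations. Let $\varphi=f_*:\pi_1(M)\to\pi_1(N)$, an isomorphism.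

\subsection*{A model case}
Suppose $M=S^1\times D^2$. Let $D$ be a meridian disc. The curve $h(\partial D)\subset\partial N$ is null-homotopic in $N$, via $f(D)$, so by Dehn's lemma it bounds a properly embedded disc $D'\subset N$. The curve $h(\partial D)$ does not separate the torus $\partial N$, so $D'$ does not separate $N$: each side of $D'$ would contain part of $\partial N\setminus\partial D'$, which is connected. Hence $\mathbb Z\cong\pi_1(N)\cong\pi_1(N|D')*\mathbb Z$, so $N|D'$ is simply connected. Its boundary is one sphere, so it is a ball. Extend $h|_{\partial D}$ to a homeomorphism $D\to D'$, and use it on both copies of $D$ in $\partial(M|D)$. Together with $h$ this gives a homeomorphism $\partial(M|D)\to\partial(N|D')$ of spheres compatible with regluing. Cone it off to a homeomorphism of balls and reglue: $M\cong N$.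

The singular disc $f(D)$ serves only to show that $h(\partial D)$ is null-homotopic; it is not related to $D'$ in any other way. The boundary homeomorphism $h$ tells where to cut $N$. This is where strong equivalence is used, and by the example in the proof of Proposition~\ref{prop:C} it cannot be weakened to a homotopy equivalence $M\simeq N$.

\subsection*{The general case}
\begin{lemma}\label{lem:discs}
There is a finite system $\mathcal D=\bigcup D_i$ of disjoint properly embedded discs in $M$ such that every component of $\partial M_0$, where $M_0:=M|\mathcal D$, is a sphere or is $\pi_1$-injective in $M_0$.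
\end{lemma}
\begin{proof}
Call the two copies of $D_i$ in $\partial M_0$ its \emph{scars}. If a system $\mathcal D$ (initially empty) does not have the property, the loop theorem gives a properly embedded disc in $M_0$ whose boundary is essential in $\partial M_0$. The scars are finitely many disjoint discs in $\partial M_0$, so the boundary curve can be isotoped off them, and the disc along with it. Now the new disc is properly embedded in $M$ and disjoint from $\mathcal D$. Add it to $\mathcal D$. Cutting along it replaces a component of $\partial M_0$ of genus $g$ by one of genus $g-1$, or by two of genera $g_1,g_2\ge1$ with $g_1+g_2=g$. Either way the sum of $(\text{genus})^2$ over the components of $\partial M_0$ decreases, so the process stops.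
\end{proof}

The disjoint curves $h(\partial D_i)=f(\partial D_i)$ are null-homotopic in $N$, via $f(D_i)$. Apply Dehn's lemma to them one after another, each time in the manifold cut along the previous discs. This is possible because the components of the cut manifold are $\pi_1$-injective in $N$. A properly embedded disc whose boundary misses the scars misses the scars altogether, so we obtain disjoint properly embedded discs $D_i'\subset N$ with $\partial D_i'=h(\partial D_i)$. Put $\mathcal D'=\bigcup D_i'$ and $N_0=N|\mathcal D'$.

Label the two sides of $D_i$ by $\pm$, and those of $D_i'$ so that $h$ carries the $\pm$ side of $\partial D_i$ in $\partial M$ to the $\pm$ side of $\partial D_i'$ in $\partial N$. Let $D_i^\pm$ and $D_i'^\pm$ be the scars. Each component $F$ of $\partial M_0$ has the form $F=S\cup\text{scars}$, where $S$ is a component of $\partial M$ cut along $\partial\mathcal D$ and the scars fill the boundary circles of $S$. The same holds for $N_0$. Choose homeomorphisms $D_i\to D_i'$ extending $h|_{\partial D_i}$ and use each of them on both scars, $D_i^\pm\to D_i'^\pm$. Together with $h$ they form a homeomorphism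
\[
h_0:\partial M_0\to\partial N_0
\]
compatible with the regluings $D_i^+\sim D_i^-$ and $D_i'^+\sim D_i'^-$ that recover $M$ and $N$. It preserves the boundary orientations, because it does so on each $S$.

\begin{lemma}\label{lem:incompressible}
Every positive-genus component $F'$ of $\partial N_0$ is $\pi_1$-injective in $N_0$.
\end{lemma}
\begin{proof}
Write $F'=h_0(F)$ and $F=S\cup\text{scars}$. A loop $\gamma$ in $F'$ that is null-homotopic in $N_0$ can be homotoped in $F'$ off the scars, into $h(S)$, and it is null-homotopic in $N$. Now $f(h^{-1}\gamma)=\gamma$, because $f|_{\partial M}=h$. As $\varphi$ is injective, $h^{-1}\gamma$ is null-homotopic in $M$. Hence it is null-homotopic in $M_0$, whose components are $\pi_1$-injective in $M$, and then in $F$, by Lemma~\ref{lem:discs}. So $\gamma=h_0(h^{-1}\gamma)$ is null-homotopic in $F'$.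
\end{proof}

\section{Cutting along spheres}\label{sec:spheres}

The next cuts make the pieces irreducible. Spheres have no boundary, so $h$ no longer tells where to cut $N$. We decompose $M_0$ and $N_0$ independently and match the pieces afterwards by fundamental groups.

Give $M_0$ the orientation of $M$. A \emph{punctured} manifold is one from whose interior finitely many open balls with disjoint closures have been removed; a punctured $3$-sphere may have no punctures.

\begin{lemma}\label{lem:spheres}
There is a finite system $\Sigma\subset\operatorname{int}M_0$ of disjoint spheres such that every component of $M_0|\Sigma$ is one of the following.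
\begin{enumerate}
\item[(i)] A once-punctured copy $P_i^\circ$ of a compact connected oriented irreducible manifold $P_i\neq S^3$ without spherical boundary components. Let $P_1,\dots,P_k$ be these manifolds.
\item[(ii)] A collar of a spherical component of $\partial M_0$. Capping off its $\Sigma$-side gives a ball $E_s$, one for each spherical component $\partial E_s$ of $\partial M_0$.
\item[(iii)] A punctured $3$-sphere all of whose boundary spheres come from $\Sigma$.
\end{enumerate}
\end{lemma}
\begin{proof}
For a component $C$ of $M_0$ let $\bar C$ be $C$ with its spherical boundary components capped by balls. By prime decomposition $\bar C$ arises from a punctured $3$-sphere $Z$ as follows: glue once-punctured irreducible manifolds, none of them $S^3$, to some of the boundary spheres of $Z$, and glue the remaining boundary spheres in pairs, one pair for each summand $S^1\times S^2$. The capping balls can be isotoped into $\operatorname{int}Z$. Let $\Sigma$ consist of all spheres along which gluing took place, for all $C$, together with spheres parallel to the spherical components of $\partial M_0$.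
\end{proof}

By construction the positive-genus components of $\partial M_0$ are exactly the boundary components of the $P_i$. All other components of $M_0|\Sigma$ are simply connected, so the decomposition of $M$ along $\mathcal D\cup\Sigma$ gives
\begin{equation}\label{eq:free}
\pi_1(M)=\pi_1(P_1)*\dots*\pi_1(P_k)*(\text{free}).
\end{equation}
Fixing paths to the base point, we regard $\pi_1(P_i)=\pi_1(P_i^\circ)$ as a subgroup of $\pi_1(M)$.

\begin{lemma}\label{lem:pieces}
Each $P_i$ is aspherical with $\pi_1$-injective boundary components. The group $\pi_1(P_i)$ is torsion-free, nontrivial, freely indecomposable and not infinite cyclic.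
\end{lemma}
\begin{proof}
A boundary component of $P_i$ is $\pi_1$-injective in $M_0$, hence in $P_i^\circ\subset M_0$ and in $P_i$. By \eqref{eq:free} $\pi_1(P_i)$ is torsion-free. It is infinite: if $\partial P_i\ne\emptyset$, then ``half lives, half dies'' (the kernel of $H_1(\partial P_i;\mathbb Q)\to H_1(P_i;\mathbb Q)$ has half the dimension of $H_1(\partial P_i;\mathbb Q)\ne0$) gives $b_1(P_i)>0$. If $\partial P_i=\emptyset$, then $\pi_1(P_i)$ is nontrivial by the Poincar\'e conjecture, and torsion-free. So $P_i$ is aspherical by Lemma~\ref{lem:aspherical}. If $\pi_1(P_i)\cong A*B$, then Kneser's conjecture gives $P_i\cong P_A\#P_B$. By irreducibility one summand is $S^3$, so $A$ or $B$ is trivial. Finally, $\pi_1(P_i)\not\cong\mathbb Z$, since it contains the group of a closed surface of positive genus, or, if $P_i$ is closed, has $H_3(\pi_1(P_i))=H_3(P_i)\ne0$.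
\end{proof}

The same construction applies to $N_0$, and the analogues of \eqref{eq:free} and Lemma~\ref{lem:pieces} hold for it: by Lemma~\ref{lem:incompressible} its positive-genus boundary components are $\pi_1$-injective, and $\pi_1(N)\cong\pi_1(M)$ is torsion-free. We obtain spheres $\Sigma'$, pieces $Q_1,\dots,Q_l$, balls $E_s'$ and punctured $3$-spheres. Put $G_j=\pi_1(Q_j)\le\pi_1(N)$. By (K3), $k=l$, and after reindexing there are $c_i\in\pi_1(N)$ with $\varphi(\pi_1(P_i))=c_iG_ic_i^{-1}$. Let
\[
\varphi_i=c_i^{-1}\varphi(\cdot)c_i:\pi_1(P_i)\to G_i ,
\]
an isomorphism. What is left is to realize each $\varphi_i$ by an orientation-preserving homeomorphism, compatible with $h_0$ on the boundary, and to reassemble.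

\section{The pieces with boundary}\label{sec:withboundary}

The spheres $\Sigma$ and $\Sigma'$ were chosen independently, so it is not automatic that $h_0$ maps $\partial P_i$ to $\partial Q_i$. The point is that peripheral subgroups are nontrivial, so (K2) applies to them.

\begin{lemma}\label{lem:peripheral}
For each $i$, $h_0$ maps $\partial P_i$ homeomorphically onto $\partial Q_i$. For every component $F$ of $\partial P_i$, with $F'=h_0(F)$ and inclusions $\iota:F\to P_i$ and $\iota':F'\to Q_i$, the homomorphisms $\varphi_i\circ\iota_*$ and $\iota'_*\circ h_{0*}$ from $\pi_1(F)$ to $\pi_1(Q_i)$ are conjugate in $\pi_1(Q_i)$.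
\end{lemma}
\begin{proof}
Write $F=S\cup\text{scars}$. The component $F'=h_0(F)$ of $\partial N_0$ has positive genus, so it lies in $\partial Q_j$ for some $j$; let $\iota':F'\to Q_j$ be the inclusion. The maps $S\to M\xrightarrow{f}N$ and $S\xrightarrow{h}h(S)\to N$ coincide, and $\pi_1(S)\to\pi_1(F)$ is surjective. So the homomorphisms
\[
\pi_1(F)\to\pi_1(M)\xrightarrow{\ \varphi\ }\pi_1(N)\qquad\text{and}\qquad\pi_1(F)\xrightarrow{h_{0*}}\pi_1(F')\to\pi_1(N)
\]
are conjugate. The first is conjugate in $\pi_1(N)$ to $\varphi_i\circ\iota_*$, with values in $G_i$, and the second to $\iota'_*\circ h_{0*}$, with values in $G_j$. Hence some $g\in\pi_1(N)$ conjugates $\varphi_i\circ\iota_*$ to $\iota'_*\circ h_{0*}$. Both are injective and $\pi_1(F)\neq1$, so $gG_ig^{-1}\cap G_j\ne1$. By (K2), $i=j$ and $g\in G_i$. So $F'\subset\partial Q_i$ and the conjugation takes place in $G_i=\pi_1(Q_i)$. Conversely, every component of $\partial Q_i$ has positive genus and so equals $h_0(F)$ for some component $F$ of some $\partial P_{i'}$, and we have just seen that $i'=i$. So $h_0(\partial P_i)=\partial Q_i$.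
\end{proof}

\begin{lemma}\label{lem:gi-boundary}
If $\partial P_i\neq\emptyset$, there is an orientation-preserving homeomorphism $g_i:P_i\to Q_i$ with $g_i|_{\partial P_i}=h_0|_{\partial P_i}$.
\end{lemma}
\begin{proof}
As $Q_i$ is aspherical, some map $P_i\to Q_i$ induces $\varphi_i$. By Lemma~\ref{lem:peripheral} and asphericity its restriction to each boundary component $F$ is homotopic in $Q_i$ to $h_0|_F$. By homotopy extension there is a map of pairs $f_i:(P_i,\partial P_i)\to(Q_i,\partial Q_i)$ inducing an isomorphism on $\pi_1$ with $f_i|_{\partial P_i}=h_0|_{\partial P_i}$. Apply (W). Since $\partial f_{i*}[P_i]=h_{0*}[\partial P_i]=[\partial Q_i]\ne0$, we have $f_{i*}[P_i]\ne0$ in $H_3(Q_i,\partial Q_i)$, so $f_i$ is not homotopic as a map of pairs into $\partial Q_i$. Hence it is homotopic through maps of pairs to a covering map $g_i$, which is a homeomorphism since it is an isomorphism on $\pi_1$. Its restriction to $\partial P_i$ is homotopic, as a map to $\partial Q_i$, to $h_0$, hence isotopic to $h_0$. After adjusting $g_i$ in a collar, $g_i|_{\partial P_i}=h_0|_{\partial P_i}$. As $h_0$ preserves the boundary orientations, $g_i$ preserves orientation.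
\end{proof}

\section{The closed pieces and their orientations}\label{sec:closed}

If $P_i$ is closed, so is $Q_i$ by Lemma~\ref{lem:peripheral}, and (R) gives a homeomorphism $g_i:P_i\to Q_i$ inducing $\varphi_i$ up to conjugation. Whether $g_i$ preserves orientation cannot be read off from fundamental groups. This is the difference between $P\#P$ and $P\#(-P)$. The information is in the equation $f_*[M]=[N]$. To localize it at the $i$-th piece, we collapse everything in $N$ except $Q_i$ to a point and compute with which degree each piece of $M$ covers $Q_i$.

\begin{lemma}\label{lem:degree}
If $P_i$ is closed, then $g_i$ preserves orientation.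
\end{lemma}
\begin{proof}
Write $Q=Q_i$, oriented as a piece of $N$.

\emph{The collapse.} Let $T'\subset\operatorname{int}N$ be a slightly shrunken copy of the once-punctured $Q$ among the components of $N_0|\Sigma'$. It is bounded by one sphere, and $Q=T'\cup b$ with $b$ a ball. The closure $R$ of $N\setminus T'$ contains $\partial N$, and it is connected, since $N$ is connected and $\partial T'$ is one sphere. Let $b^+\subset Q$ be $b$ together with a collar, and let $x_0$ be the center of $b$. Let $\kappa:Q\to Q$ be the radial map that collapses $b$ to $x_0$, maps $b^+\setminus b$ homeomorphically onto $b^+\setminus\{x_0\}$ and is the identity outside $b^+$. It is homotopic to the identity. Define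
\[
\rho:N\to Q,\qquad\rho|_{T'}=\kappa|_{T'},\qquad\rho(R)=\{x_0\}.
\]
A point of $Q$ outside $b^+$ has exactly one preimage under $\rho$, and near it $\rho$ is an orientation-preserving local homeomorphism. So $\rho_*[N]=[Q]$ in $H_3(Q,x_0)=H_3(Q)=\mathbb Z$, where $\rho$ is regarded as a map $(N,\partial N)\to(Q,x_0)$. Moreover $\pi_1(N)=\pi_1(T')*\pi_1(R)$, and $\rho_*$ is the canonical isomorphism $\pi_1(T')\cong\pi_1(Q)$ on the first factor, up to conjugation, and trivial on the second. For $j\neq i$ the punctured $Q_j$ lies in $R$, so $\rho_*$ kills all conjugates of $G_j$.

\emph{Making $\rho f$ constant on the cuts.} Consider $\theta=\rho f:(M,\partial M)\to(Q,x_0)$. By the normalization, $\theta_*[M]=\rho_*[N]=[Q]$. By Lemma~\ref{lem:pieces}, applied to $N$, $\pi_2(Q)=0$. So $\theta|_{D_j}$ is homotopic rel $\partial D_j$ to the constant $x_0$ for every disc of $\mathcal D$, and $\theta$ restricted to a sphere of $\Sigma$ is homotopic to the constant $x_0$. Since $\mathcal D$ and $\Sigma$ are disjoint, homotopy extension allows us to homotope $\theta$ rel $\partial M$ so that $\theta(\mathcal D\cup\Sigma)=\{x_0\}$. Then in $H_3(Q,x_0)$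
\[
[Q]=\theta_*[M]=\sum_T\theta_*[T,\partial T],
\]
where $T$ runs over the components of $M_0|\Sigma=M|(\mathcal D\cup\Sigma)$ and $\theta(\partial T)=\{x_0\}$.

\emph{Contributions.} Let $T$ be a punctured $3$-sphere, a collar of a sphere, or a punctured $P_j$ with $j\ne i$. Then $\theta_*$ is trivial on $\pi_1(T)$: in the first two cases $\pi_1(T)=1$, and in the third $\varphi$ maps $\pi_1(P_j)$ to a conjugate of $G_j$, which $\rho_*$ kills. So $\theta|_T$ lifts to the contractible universal cover $\tilde Q$, with $\partial T$ mapped into the discrete fiber $\Lambda$ over $x_0$. As $H_3(\tilde Q,\Lambda)$ lies between $H_3(\tilde Q)=0$ and $H_2(\Lambda)=0$ in the exact sequence of the pair, it vanishes, and the contribution of $T$ is $0$.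

Let $T=P_i^\circ$. As $P_i$ is closed, $\partial T$ is one sphere, and $\theta|_T$ extends by the constant $x_0$ over the cap to a map $\bar\theta:P_i\to Q$. On $\pi_1(P_i)$ it induces, up to conjugation, $\rho_*(c_i\varphi_i(\cdot)c_i^{-1})$, which is conjugate to $\varphi_i$ because $\rho_*$ is the canonical isomorphism on $G_i$ up to conjugation. By asphericity of $Q$, $\bar\theta$ is homotopic to $g_i$. So the contribution of $T$ is $\bar\theta_*[P_i]=\deg(g_i)[Q]$.

Adding up, $\deg g_i=1$.
\end{proof}

\section{Reassembly}\label{sec:reassembly}

The $g_i$ cannot simply be glued: for pieces with boundary they agree with $h_0$ on $\partial P_i$, but nothing relates them to the spheres of $\Sigma$ and $\Sigma'$. For spheres, however, the way of gluing does not matter, once orientations are right.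

\begin{lemma}\label{lem:sum}
Let $Y$ be a compact connected oriented $3$-manifold and $\Sigma\subset\operatorname{int}Y$ a finite system of disjoint spheres. Let $Y_1,\dots,Y_r$ be the components of $Y|\Sigma$ with the copies of spheres of $\Sigma$ capped by balls. Then, as oriented manifolds,
\[
Y\cong Y_1\#\dots\#Y_r\#\,a\,(S^1\times S^2)\quad\text{for some }a\ge0,\qquad b_1(Y)=\sum_ib_1(Y_i)+a .
\]
\end{lemma}
\begin{proof}
Undo the cuts one sphere at a time, keeping the copies of the spheres not yet treated capped by balls. Each step removes two disjoint open balls from the interior of the current manifold and glues their boundary spheres by an orientation-reversing homeomorphism. Orientation-preserving embeddings of a ball, or of two disjoint balls, into the interior of a connected oriented $3$-manifold are ambient isotopic, and orientation-reversing homeomorphisms of $S^2$ are isotopic to each other. So the oriented result depends only on the components containing the two balls. If these are different, the result is their oriented connected sum. If they coincide, we may move both balls into a ball of that component, and the result is its connected sum with the manifold obtained in the same way from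 $S^3$, which is $S^1\times S^2$. The latter has an orientation-reversing homeomorphism, so its orientation is irrelevant. Since $Y$ is connected and oriented connected sum is well defined, commutative and associative, the first formula follows by induction. The second holds because $b_1$ is additive under connected sum.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
Put $V_M=\bigsqcup_{\partial P_i\ne\emptyset}P_i\sqcup\bigsqcup_sE_s$. Then $\partial V_M=\partial M_0$, and regluing the scars gives a compact oriented manifold $U_M=V_M/(D_i^+\sim D_i^-)$. Define $V_N$ and $U_N$ in the same way. The homeomorphism $h_0$ maps the spheres $\partial E_s$ to the spheres $\partial E_s'$, after relabeling. Coning it off over the balls $E_s\to E_s'$ and using the $g_i$ of Lemma~\ref{lem:gi-boundary} on the other components, we obtain an orientation-preserving homeomorphism $V_M\to V_N$ extending $h_0$. As $h_0$ is compatible with the regluings, it descends to an orientation-preserving homeomorphism $U_M\cong U_N$.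

Now regard $\Sigma$ as a system of spheres in $\operatorname{int}M$, disjoint from $\mathcal D$. By Lemma~\ref{lem:spheres}, cutting $M$ along $\Sigma$ and capping gives $U_M$, the closed $P_i$, and $3$-spheres. As $S^3$ is neutral for connected sum, Lemma~\ref{lem:sum} gives
\[
M\cong\#\{\text{components of }U_M\}\ \#\ \#\{\text{closed }P_i\}\ \#\ a\,(S^1\times S^2).
\]
Likewise $N$ is the connected sum of the components of $U_N$, the closed $Q_i$ and some $a'$ copies of $S^1\times S^2$. The components of $U_M$ and $U_N$ correspond by orientation-preserving homeomorphisms, and so do the closed $P_i$ and $Q_i$, by Lemma~\ref{lem:degree}. Since $b_1(M)=b_1(N)$, the formula for $b_1$ in Lemma~\ref{lem:sum} gives $a=a'$. Hence $M\cong N$.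
\end{proof}

This completes the proof of Theorem~\ref{thm:A}: (1)$\Rightarrow$(2) is Proposition~\ref{prop:known}, (2)$\Rightarrow$(3) is Lemma~\ref{lem:boundary}, (3)$\Rightarrow$(4) is Proposition~\ref{prop:descend}, and (4)$\Rightarrow$(1) follows from Theorem~\ref{thm:rigid} by Section~\ref{sec:reduction}.

\begin{thebibliography}{9}
\bibitem{AFW} Aschenbrenner, Friedl, Wilton, \emph{3-Manifold Groups}.

\bibitem{C} \emph{Finite-Sheeted Covering Spaces And Solenoids}, \url{https://dataspace.princeton.edu/jspui/bitstream/88435/dsp01gx41mh898/1/Cavendish_princeton_0181D_10232.pdf}.

\bibitem{H} Hempel, \emph{3-Manifolds}.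

\bibitem{W} Waldhausen, Ann. Math. 87 (1968).
\end{thebibliography}

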